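# Kernels for $d$-Hitting Set with few vertices

Throughout, $d\ge 3$ is a fixed constant. Constants hidden in $O(\cdot)$ depend on $d$ only, and later also on a fixed $\delta>0$. Logarithms are to base $2$, $[n]=\{1,\dots,n\}$, and $\tilde O(\cdot)$ hides factors $(\log k)^{O(1)}$; it is used for $k\ge 2$.

## 1. Rainbow hitting sets need only $O(k\log n)$ vertices

A hypergraph $H=(V,E)$ has a finite vertex set $V$ and a set $E$ of subsets of $V$, the edges. Here every edge has at most $d$ vertices. A *hitting set* is a set $S\subseteq V$ that meets every edge. The problem **$d$-Hitting Set** has as input such an $H$ and an integer $k$, and asks whether there is a hitting set with at most $k$ vertices.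

We begin with an easier, colored question. Suppose every vertex carries one of $k$ colors, given by $\chi:V\to[k]$, and we ask only for a hitting set that is *rainbow*: it uses each color at most once. Then it has at most $k$ vertices automatically. How small an ordinary $d$-Hitting Set instance can express this question?

A hitting set can be described by $k$ names of $\lceil\log n\rceil$ bits each, where $n=|V|$. So $k\lceil \log n\rceil$ Boolean variables suffice to *write down* a solution. The trouble is to *check* it with constraints that involve at most $d$ variables each. In the colored case this works. First we need a standard translation.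

**Lemma 1 (from clauses to edges).** Given a CNF formula with $N$ variables and nonempty clauses of width at most $d$, one can compute in polynomial time a $d$-Hitting Set instance with $2N$ vertices and $k'=N$ that is a yes-instance if and only if the formula is satisfiable.

*Proof.* Take two vertices $x,\bar x$ for each variable $x$, the edge $\{x,\bar x\}$ for each variable, and for each clause the edge consisting of its literals. The $N$ edges $\{x,\bar x\}$ are pairwise disjoint. So a hitting set of size at most $N$ contains exactly one vertex of each pair, and this is the same thing as a truth assignment (the chosen literals are the true ones). The edge of a clause is hit exactly when the clause has a true literal. $\square$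

**Proposition 2.** Given $H$ with $n\ge 2$ vertices and a coloring $\chi:V\to[k]$, one can compute in polynomial time a $d$-Hitting Set instance with $2k\lceil\log n\rceil$ vertices that is a yes-instance if and only if $H$ has a rainbow hitting set.

*Proof.* If $\emptyset\in E$ there is no hitting set, and we use an unsatisfiable formula. Otherwise let $\lambda=\lceil\log n\rceil$ and give the vertices distinct codes $c(v)\in\{0,1\}^\lambda$. Take variables $x_{b,i}$ for $b\in[k]$, $i\in[\lambda]$. The word $x_b=(x_{b,1},\dots,x_{b,\lambda})$ is meant to be the code of the chosen vertex of color $b$. Write each edge as a $d$-tuple $(v_1,\dots,v_d)$, repeating vertices if it is smaller. For each edge and each $(i_1,\dots,i_d)\in[\lambda]^d$ add the clause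
$$\bigvee_{r=1}^{d}\big[x_{\chi(v_r),i_r}=c(v_r)_{i_r}\big].$$
Each bracket is a literal, so the width is at most $d$, and there are $|E|\lambda^d$ clauses.

Suppose an assignment satisfies all clauses. Let $S=\{v: x_{\chi(v)}=c(v)\}$. Codes are distinct, so $S$ has at most one vertex of each color. If an edge had no $v_r\in S$, then for each $r$ we could choose a position $i_r$ at which $x_{\chi(v_r)}$ and $c(v_r)$ differ, and the clause for $(i_1,\dots,i_d)$ would be violated. So $S$ is a rainbow hitting set.

Conversely, let $S$ be a rainbow hitting set. Set $x_b$ to the code of the vertex of color $b$ in $S$, and arbitrarily if there is none. Each edge has some $v_r\in S$, and then the $r$-th literal is true in every clause of that edge.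

Now apply Lemma 1 to these $k\lambda$ variables. $\square$

**Example.** Let $d=3$, $k=2$. Color $1$ contains $v$ and $v'$ with codes $00$ and $11$, and color $2$ contains $w$ with code $01$. The edge $(v,v',w)$ gives eight clauses. Those with $i_1=i_2$ contain $\bar x_{1,i_1}\vee x_{1,i_1}$ and are always true. The other four are $\bar x_{1,1}\vee x_{1,2}\vee\ell$ and $\bar x_{1,2}\vee x_{1,1}\vee \ell$ with $\ell\in\{\bar x_{2,1},x_{2,2}\}$. Together they say: $x_{1,1}=x_{1,2}$ or $x_2=01$. That is, $x_1\in\{00,11\}$ or $x_2=01$, as it should be.

The device deserves to be isolated. To each vertex we attach a set of *rows* $L(v)=\{(\chi(v),i,c(v)_i):i\in[\lambda]\}$. The chosen set $S$ switches on the rows $R=\bigcup_{s\in S}L(s)$. For rainbow $S$ we have "$v\in S$ if and only if $L(v)\subseteq R$". And the statement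
$$\text{for some } r:\ L(v_r)\subseteq R$$
is equivalent to the conjunction, over all $(\rho_1,\dots,\rho_d)\in L(v_1)\times\dots\times L(v_d)$, of the width-$d$ clauses $R[\rho_1]\vee\dots\vee R[\rho_d]$. The number of *variables* depends on the rows only. The edges enter only through the clauses.

What changes in general? Nobody gives us the coloring, and no single coloring makes all possible solutions rainbow. As soon as two chosen vertices share a color the equivalence breaks: if both $00$ and $11$ of color $1$ are switched on, then all rows $(1,i,\beta)$ are on, and $01$ and $10$ pass the test although they were not chosen. Such vertices are *false positives*. The rest of the lecture is about getting rid of them cheaply.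

## 2. Kernelizations and their number of vertices

**Definition.** A *kernelization* for $d$-Hitting Set (parameter $k$) is a polynomial-time algorithm that maps $(H,k)$ to an equivalent instance $(H',k')$ of $d$-Hitting Set, where the size of $H'$ and $k'$ are both bounded by a function of $k$ alone.

Nothing requires $H'$ to be a part of $H$, or $k'\le k$. The smallest parameters are settled by hand. For $k=0$ the answer is yes if and only if $E=\emptyset$. For $k=1$ it is yes if and only if $E=\emptyset$ or some vertex lies in all edges. In both cases one outputs a constant-size instance, for which we always use $V=\emptyset$, $k'=0$ with $E=\emptyset$ (yes) or $E=\{\emptyset\}$ (no).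

Here is what is known. The sunflower-based kernelization and Abu-Khzam's kernelization (based on crown decompositions) both have $O(k^d)$ edges. Dell and van Melkebeek showed that if $\mathrm{NP}\not\subseteq\mathrm{coNP/poly}$, then $d$-Hitting Set has no kernelization of total size $O(k^{d-\epsilon})$ for any $\epsilon>0$. This says nothing about the number of vertices. For the vertices, Abu-Khzam's kernelization has $O(k^{d-1})$, and the sunflower-based one only the then trivial $O(k^d)$. The work "Kernelization of Generic Problems: Upper and Lower Bounds" asks to "provide a kernelization with a smaller number of vertices, or to exclude such a kernelization". In other words: is $o(k^{d-1})$ possible? The answer is yes.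

**Theorem A.** For every fixed $\delta>0$ there is a deterministic kernelization for $d$-Hitting Set whose output $(H',k')$ has $O(k^{1+2/d+\delta})$ vertices and size $\mathrm{poly}(k)$, with $k'\le|V(H')|$. In particular, taking $0<\delta<1-2/d$, $d$-Hitting Set has a kernelization with $o(k^{d-1})$ vertices.

**Theorem B.** There is a randomized polynomial-time kernelization with $O(k^{1+1/d}\log^4k)$ vertices ($k\ge2$). No-instances are always mapped to no-instances. Each yes-instance is mapped to a yes-instance with probability at least $1-2^{-k}$. The algorithm can be made deterministic with advice of length $\mathrm{poly}(k)$ depending only on $k$.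

**Theorem C.** If $\mathrm{NP}\not\subseteq\mathrm{coNP/poly}$, then for no $\epsilon>0$ is there a kernelization with $O(k^{1-\epsilon})$ vertices.

For $d=3$ the exponents in A and B are $5/3+\delta$ and $4/3$ (up to logarithms), against the previous $2$. The outputs may have more than $k^d$ edges, still polynomially many in $k$, and $k'$ may exceed $k$. We prove B before A, because its filter is the direct descendant of Section 1. Theorem A then shows how to do without random bits.

## 3. Sunflowers: reducing to $n=k^{e}$ vertices

The purpose of this section is to make $\log n=O(\log k)$ and to make the number of edges polynomial in $k$. No subtle bound is needed here.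

**Trivial cases.** If $\emptyset\in E$ or $k<0$, output the constant no-instance. Otherwise, if $E=\emptyset$ or $k\ge|V|$, output the constant yes-instance ($V$ is a hitting set). If $k\le 1$, try all sets of size at most $1$. So from now on $2\le k<|V|$, and time $\mathrm{poly}(k)$ is polynomial in the input size.

A *sunflower* is a family of distinct sets whose pairwise intersections are all equal to one set, the *core*. For example, $\{c,1,2\},\{c,3,4\},\{c,5,6\}$ has core $\{c\}$. If $k=2$, a set of two vertices avoiding $c$ hits at most two of these three edges, so $c$ must be chosen.

**Lemma 3.** If more than $s!\,k^s$ edges have exactly $s\ge1$ vertices, one can find in polynomial time $k+1$ of them that form a sunflower.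

*Proof.* Greedily choose a maximal pairwise disjoint subfamily of these edges. If it has at least $k+1$ members, any $k+1$ of them are a sunflower with empty core. This always happens for $s=1$, as more than $k$ distinct singletons are disjoint. Otherwise its members have at most $ks$ vertices in total, and by maximality these meet all the edges considered. So some vertex $v$ lies in more than $s!\,k^s/(ks)=(s-1)!\,k^{s-1}$ of them. Remove $v$ from these edges, recurse with $s-1$, and add $v$ back to the edges and the core found. $\square$

**Replacement step.** As long as some $s\in[d]$ satisfies the hypothesis of Lemma 3, take the sunflower of $k+1$ edges. Distinct sets of equal size cannot contain one another, so the sets $e\setminus\text{core}$ are nonempty, and they are pairwise disjoint. If the core is empty, we have $k+1$ disjoint nonempty edges and output the no-instance. Otherwise replace the $k+1$ edges by the core. A set of size at most $k$ that hits all $k+1$ edges must hit the core, since outside the core it would need $k+1$ different vertices. Conversely, whatever hits the core hits all these edges. So the instances are equivalent. The number of edges decreases, so we stop after polynomially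 many steps.

**Outcome.** All edges are nonempty, and $1\le|E|\le\sum_{s=1}^d s!\,k^s\le d\cdot d!\,k^d$. Drop the vertices that lie in no edge. Then $|V|\le d|E|\le d^2d!\,k^d\le k^e$ for the constant $e=d+\lceil\log(d^2d!)\rceil$, because $k\ge2$. Put
$$n=k^e$$
and assume $V\subseteq[n]$. Write each edge as a $d$-tuple $(v_1,\dots,v_d)$, repeating vertices if necessary. Every hitting set is nonempty. From now on we work with this instance. Note $e\ge d\ge3$.

## 4. The price of guessing a coloring

The first thing to try in general is to let the solution choose its coloring. Take colorings $h_1,\dots,h_m:[n]\to[q]$ such that every $k$-set is rainbow for at least one of them, with $m$ polynomial in $k$, and let the formula guess $j\in[m]$. Two prices must be paid.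

**Too many colors.** Suppose every $k$-subset of $[n]$ is rainbow under some $h_j$. Then (recall $n\ge k^2$)
$$m\ \ge\ \tfrac12\exp\Big(\frac{k(k-1)}{2q}\Big).\tag{1}$$
To see this, let $q\ge k$ and fix one coloring with color classes of sizes $c_1,\dots,c_q$, where $\sum_b c_b=n$. The number of rainbow $k$-sets is the $k$-th elementary symmetric polynomial of $c_1,\dots,c_q$, which by Maclaurin's inequality is at most
$$\binom qk\Big(\frac nq\Big)^k=\frac{n^k}{k!}\prod_{i<k}\Big(1-\frac iq\Big)\le \frac{n^k}{k!}\exp\Big(-\frac{k(k-1)}{2q}\Big).$$
The total number of $k$-sets is $\binom nk=\frac{n^k}{k!}\prod_{i<k}(1-\frac in)\ge\frac{n^k}{k!}\big(1-\frac{k(k-1)}{2n}\big)\ge\frac12\cdot\frac{n^k}{k!}$. The quotient of the two numbers gives (1). For $q<k$ there are no rainbow $k$-sets at all. So with $q\le k^{2-\epsilon}$ colors the exponent in (1) is at least $k^{\epsilon}/4$, and $m$ is superpolynomial. With polynomially many colorings we need at least $k^{2-\epsilon}$ colors for every $\epsilon>0$ and all large $k$, and the encoding of Section 1 has at least one variable per color. For $d=3$ the target is $o(k^2)$, and the bounds in Theorems A and B are well below $k^2$ for every $d$ (for small $\delta$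 in A). This is where insisting on rainbow solutions stops working.

**Too wide clauses.** The clauses of Section 1 depend on the coloring, so they have to be switched off unless $j$ is the guessed value. But they already have width $d$, and "the guess is not $j$" is an additional literal. One can introduce an auxiliary variable "(guess $\ne j$) or $R[\rho]$" for each pair $(j,\rho)$. With $M$ rows that costs $mM$ variables.

The way past the first price is to give up injectivity: a color class may contain several chosen vertices, or there may be no classes at all. False positives may then exist for some guesses. A *circuit* inside the formula checks whether the current guess has false positives and rejects if so. It is enough that every $S$ has *one* good guess.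

The way past the second price is to write the guess as a $d$-digit number $a=(a_1,\dots,a_d)$ with about $m^{1/d}$ values per digit, and to let the $r$-th literal of a clause take care of the $r$-th digit only. A clause is switched off if *one* of its literals is made true, and a wrong guess has *one* wrong digit. So the variables "$a_r\ne\alpha$ or $R[\rho]$" suffice, and there are about $d\,m^{1/d}M$ of them. The next section makes both points precise.

## 5. Filters

Circuits have gates $\wedge,\vee$ of fan-in $2$, $\neg$, and constants $0,1$. The size of a circuit counts its gates and inputs.

**Definition.** An *$(n,k)$-filter* consists of integers $m,M\ge1$, nonempty sets $L_j(v)\subseteq[M]$ for $j\in[m]$, $v\in[n]$, and a circuit of size $s$. The circuit takes $j$ and $s_1,\dots,s_k$ in binary and outputs a set $R\subseteq[M]$ (as $M$ bits $R[\rho]$) and a bit *acc*, which is $0$ on out-of-range inputs. Required: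

* **(S)** If acc $=1$, then every $v\in[n]$ with $L_j(v)\subseteq R$ is in $\{s_1,\dots,s_k\}$.
* **(C)** For every $S\subseteq[n]$ with $1\le|S|\le k$ there are $j$ and $s_1,\dots,s_k$ with $\{s_1,\dots,s_k\}=S$, acc $=1$, and $L_j(s)\subseteq R$ for all $s\in S$.

Property (S) says that accepted guesses have no false positives. Property (C) says that each $S$ has an accepted guess under which its own members pass. The elements of $[M]$ are called rows. We also use other finite sets as row sets, encoded as integers.

**Example.** The trivial filter has $m=1$, $M=n$, $L_1(v)=\{v\}$, $R=\{s_1,\dots,s_k\}$, and acc $=1$ on all in-range inputs. Both properties are clear. It has $n$ rows, which is what we want to avoid. The rows of Section 1 with acc $=$ "distinct members of $S$ have distinct colors" satisfy (S): a row set $L(v)\subseteq R$ forces the only chosen vertex of color $\chi(v)$ to have the code of $v$. They satisfy the requirement in (C) only for the rainbow sets $S$.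

**Lemma 4.** Given an $(n,k)$-filter with everything (in particular $m$, $M$, $s$) computable in time $\mathrm{poly}(k)$, one can compute in time $\mathrm{poly}(k)$ a $d$-Hitting Set instance equivalent to $(H,k)$ with
$$O\big(m^{1/d}(M+\log m+1)+s+(\log m+1)^2\big)$$
vertices.

*Proof.* **Step 1: a circuit that includes the digits of the guess.** Let $m_0=\lceil m^{1/d}\rceil\le2m^{1/d}$. The map
$$\varphi(\alpha)=1+\sum_{i=1}^d(\alpha_i-1)m_0^{i-1}$$
is a bijection from $[m_0]^d$ to $[m_0^d]\supseteq[m]$. Build a circuit with inputs $a=(a_1,\dots,a_d)$ and $s_1,\dots,s_k$ in binary, as follows.

It computes whether $a$ is *legal*, which means $a\in[m_0]^d$ and $\varphi(a)\le m$, and it computes $j=\varphi(a)$. This is arithmetic on numbers of $O(\log m+1)$ bits, so $O((\log m+1)^2)$ gates suffice. It runs the filter circuit on $j,s_1,\dots,s_k$, with $s$ gates and inputs. It computes the bits $[a_i\ne\alpha]$ for $i\in[d]$, $\alpha\in[m_0]$, with $O(\log m+1)$ gates each. Finally, with one gate each, it computes for all $i\in[d]$, $\alpha\in[m_0]$, $\rho\in[M]$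
$$z_{i,\alpha,\rho}:=[a_i\ne\alpha]\vee R[\rho].\tag{2}$$
Let $N$ be the total size. There are $dm_0$ bits $[a_i\ne\alpha]$ and $dm_0M$ gates (2), so $N$ is of the order claimed.

**Step 2: the formula.** Introduce one variable per input and gate, with the usual Tseitin clauses. For a gate $g=x\wedge y$ these are $\bar g\vee x$, $\bar g\vee y$, $g\vee\bar x\vee\bar y$. For $g=x\vee y$ they are $g\vee\bar x$, $g\vee\bar y$, $\bar g\vee x\vee y$. For $g=\neg x$ they are $g\vee x$, $\bar g\vee\bar x$, and for a constant a unit clause. They force each gate variable to have the value of its gate, and have width at most $3\le d$. Add unit clauses stating that acc $=1$ and that $a$ is legal. Finally add, for each edge $(v_1,\dots,v_d)$, each $\alpha\in[m_0]^d$ with $j=\varphi(\alpha)\le m$, and each $(\rho_1,\dots,\rho_d)\in L_j(v_1)\times\dots\times L_j(v_d)$, the clause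
$$z_{1,\alpha_1,\rho_1}\vee\dots\vee z_{d,\alpha_d,\rho_d}.\tag{3}$$
There are at most $|E|\,m\,M^d=\mathrm{poly}(k)$ clauses (3), all of width $d$.

**Step 3: satisfiable implies yes-instance.** Suppose the formula is satisfied. As $a$ is legal, $j=\varphi(a)\in[m]$. As acc $=1$, all $s_i$ are in range. Let $S=\{s_1,\dots,s_k\}$. For an edge $(v_1,\dots,v_d)$ look at the clauses (3) with $\alpha=a$. There $z_{i,a_i,\rho}=R[\rho]$. If no $i$ had $L_j(v_i)\subseteq R$, we could choose $\rho_i\in L_j(v_i)\setminus R$ for every $i$, and the clause with these rows would be violated. So $L_j(v_i)\subseteq R$ for some $i$, and $v_i\in S$ by (S). Hence $S\cap V$ is a hitting set of size at most $k$. Note that only (S) was used.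

**Step 4: yes-instance implies satisfiable.** Let $S$ be a hitting set with $1\le|S|\le k$. Take $j,s_1,\dots,s_k$ from (C), put $a=\varphi^{-1}(j)$, and give all gates their computed values. The Tseitin and unit clauses hold. A clause (3) with $\alpha\ne a$ holds because $a_i\ne\alpha_i$ for some $i$, so $z_{i,\alpha_i,\rho_i}=1$. If $\alpha=a$, some $v_i$ of the edge is in $S$, so $\rho_i\in L_j(v_i)\subseteq R$ and $z_{i,a_i,\rho_i}=1$.

**Step 5: back to hypergraphs.** Apply Lemma 1. The result has $2N$ vertices and $k'=N$. $\square$

The task is now to find a filter in which $m^{1/d}M$ and $s$ are both small. The circuit cannot afford to look at all $n$ vertices. This is why the next section collects operations that cost only about as much as the data they touch.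

## 6. Circuits of almost linear size from sorting

Batcher's odd-even merge sort sorts $N$ records with $O(N\log^2N)$ comparators, placed independently of the data. If $N\le\mathrm{poly}(k)$ and records have $(\log k)^{O(1)}$ bits, a comparator costs $(\log k)^{O(1)}$ gates, so sorting costs $\tilde O(N)$ gates. A left-to-right *scan* that maintains a register of $(\log k)^{O(1)}$ bits, updated by a circuit of size $(\log k)^{O(1)}$ per record, also costs $\tilde O(N)$ gates. Let $M,W,W',B\le\mathrm{poly}(k)$.

**Lookup, $\tilde O(M+W)$ gates.** From bits $R[1],\dots,R[M]$ and addresses $q_1,\dots,q_W\in[M]$ compute $R[q_1],\dots,R[q_W]$. Form table records (address $\rho$, type $0$, bit $R[\rho]$) and query records (address $q_w$, type $1$, index $w$). Sort by (address, type). Scan, keeping in the register the bit of the last type-$0$ record and writing it into each type-$1$ record. Every address has exactly one table record, and it is sorted before the queries with that address, so each query receives the right bit. Sort again so that queries come first, in order of index, and read off the bits. (An entry flagged invalid uses address $1$, and its result is ignored.)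

**Membership, $\tilde O(W+W')$ gates.** For words $u_1,\dots,u_W$ and $u'_1,\dots,u'_{W'}$ compute the bits $[u_w\in\{u'_1,\dots,u'_{W'}\}]$. Give the $u'$ type $0$ and the $u$ type $1$, and sort by (word, type). Scan, keeping the last type-$0$ word, if any. A type-$1$ word occurs among the $u'$ if and only if it equals the last type-$0$ word before it. Sort back by (type, index).

**Marking, $\tilde O(M+W)$ gates.** From addresses $q_1,\dots,q_W$ compute the characteristic vector of $\{q_1,\dots,q_W\}\subseteq[M]$. This is membership of the words $1,\dots,M$ in the list $q_1,\dots,q_W$.

**Compaction, $\tilde O(W+B)$ gates.** Given $W$ entries with validity bits, at most $B$ of them valid, move the valid ones into an array of length $B$. Sort by validity and keep the first $B$ positions, padding with invalid entries if $W<B$.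

For instance, marking with $M=4$ and addresses $3,1,3$ sorts the records to $(1,0),(1,1),(2,1),(3,0),(3,0),(3,1),(4,1)$, and the scan gives the bits $1,0,1,0$ for the words $1,2,3,4$.

Rows that are tuples are encoded as integers in $[M]$ by circuits of size $(\log k)^{O(1)}$. Primes in $[x,2x]$, for an integer $x\ge1$, exist by Bertrand's postulate and are found by brute force.

## 7. Balanced hashing and the proof of Theorem B

We stay close to Section 1: $k$ colors, now called classes, and a code. Two things are relaxed. A class may contain up to about $\log k$ chosen vertices instead of one, and then only $O(k)$ random colorings suffice for all $S$. In exchange, the code must be good enough that a few codewords never cover another one.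

The second point is easy with polynomials. Distinct polynomials of degree less than $u$ over a field agree in at most $u-1$ points. If fewer than $T$ polynomials are given and the field has at least $uT$ elements, then some point separates a further polynomial from all of them. With the codes $00,11,01$ in Section 1, no position separated $01$ from both $00$ and $11$. That cannot happen here.

**Parameters.** Preprocess as in Section 3, so $n=k^e$ and $k\ge2$. Let
$$u=\lceil\log n\rceil,\qquad T=\lceil\log k\rceil+22,\qquad m=\lceil k(1+\log n)/T\rceil=O(k).$$
Here $m=O(k)$ because $\log n=e\log k\le eT$. Let $\mathbb F=\mathbb F_{2^u}$, constructed by brute-force search for an irreducible polynomial in time $\mathrm{poly}(n)=\mathrm{poly}(k)$. Identify its elements with $0,\dots,2^u-1$ and embed $[n]$ injectively into $\mathbb F$. For each $j\in[m]$ choose independently a uniformly random polynomial $P_j$ of degree less than $T$ over $\mathbb F$, and put $h_j(v)=P_j(v)\bmod k\in\{0,\dots,k-1\}$.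

**Step 1: every $S$ has a balanced class structure for some $j$.** Call $j$ *good* for $S$ if $|S\cap h_j^{-1}(b)|<T$ for all $b$. By interpolation, the values of $P_j$ at any $T$ distinct points are independent and uniform. For fixed $b$, the number of elements of $\{0,\dots,2^u-1\}$ congruent to $b$ modulo $k$ is at most $\lceil2^u/k\rceil$, so $h_j(v)=b$ has probability at most $\lceil 2^u/k\rceil/2^u\le2/k$, as $2^u\ge k$. Let $|S|\le k$. If $j$ is not good for $S$, some $T$-subset of $S$ is mapped to one value $b$. A union bound over $b$ and the $T$-subsets gives
$$\Pr[j\text{ not good for }S]\le k\binom kT\Big(\frac2k\Big)^T\le k\Big(\frac{2\mathrm e}T\Big)^T\le k\,4^{-T}\le2^{-T}.$$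
We used $\binom kT\le(\mathrm ek/T)^T$, then $T\ge23$ and $2\mathrm e/23<1/4$, and finally $k\le2^T$. The $j$ are independent, so no $j$ is good for $S$ with probability at most $2^{-Tm}$. There are at most $n^k$ sets $S\subseteq[n]$ with $1\le|S|\le k$. Since $Tm\ge k(1+\log n)$, the probability that every such $S$ has a good $j$ is at least $1-n^k2^{-Tm}\ge1-2^{-k}$.

**Step 2: the rows.** Let $p'$ be a prime with $uT\le p'\le2uT$, so $p'=O(\log^2k)$. Assign to the $v\in[n]$ distinct polynomials $g_v$ over $\mathbb F_{p'}$ of degree less than $u$, with the bits of $v-1$ as coefficients. The rows are the triples $(b,i,a)$ with $0\le b<k$ and $i,a\in\mathbb F_{p'}$, so $M=kp'^2=O(k\log^4k)$. Let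
$$L_j(v)=\{(h_j(v),i,g_v(i)):i\in\mathbb F_{p'}\}.$$

**Step 3: the circuit.** On out-of-range inputs it sets acc $=0$. Otherwise, with $S=\{s_1,\dots,s_k\}$, it does the following.

1. It selects the coefficients of $P_j$ from a hard-wired table of $mT$ field elements of $u$ bits each. This takes $\tilde O(mT)=\tilde O(k)$ gates.
2. It computes all $h_j(s_i)$, with $(\log k)^{O(1)}$ gates each, $\tilde O(k)$ in total.
3. It checks that every class of $h_j$ contains fewer than $T$ *distinct* elements of $S$. The result of this check is acc. To do so, it sorts the $s_i$, flags repetitions in a scan, sorts by $h_j$-value, and counts unflagged entries per class in a scan. This takes $\tilde O(k)$ gates.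
4. It outputs $R=\bigcup_{s\in S}L_j(s)$ by marking the $kp'$ addresses, with $\tilde O(kp'+M)=\tilde O(k)$ gates.

So $s=\tilde O(k)$.

**Step 4: (S) holds for every outcome of the random choices.** Let acc $=1$, let $v\in[n]\setminus S$, and let $b=h_j(v)$. At most $T-1$ elements $s\in S$ have $h_j(s)=b$, and only these can switch on rows $(b,\cdot,\cdot)$. Each of them satisfies $g_s(i)=g_v(i)$ for at most $u-1$ values of $i$. Since $(T-1)(u-1)<uT\le p'$, there is an $i$ with $(b,i,g_v(i))\notin R$. So $L_j(v)\not\subseteq R$.

**Step 5: (C) holds with probability at least $1-2^{-k}$.** If $j$ is good for $S$, list $S$ as $s_1,\dots,s_k$ with repetitions. Then acc $=1$, and $L_j(s)\subseteq R$ for all $s\in S$ by the definition of $R$. By Step 1, with probability at least $1-2^{-k}$ this works for all $S$ simultaneously.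

**Step 6: conclusion.** Apply Lemma 4's construction. Step 3 of its proof, "satisfiable implies yes-instance", uses only (S). So no-instances always go to no-instances, and yes-instances go to yes-instances whenever (C) holds. The number of vertices is
$$O(m^{1/d}M)+\tilde O(k)=O(k^{1+1/d}\log^4k).$$
Since $n$ depends only on $k$, a choice of $P_1,\dots,P_m$ for which (C) holds can be supplied as advice of length $\mathrm{poly}(k)$ depending only on $k$. Such a choice exists by Step 1. This proves Theorem B. $\blacksquare$

Without randomness or advice we have not produced the functions $h_j$: Step 1 shows only that they exist. For Theorem A we drop the classes altogether and use explicit graphs with strong expansion.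

## 8. Unbalanced expanders from polynomials

Here we want a map $\Gamma:[N]\times[D]\to[M_*]$. View it as a bipartite graph in which each left vertex $x$ has the neighbors $\Gamma(x,1),\dots,\Gamma(x,D)$, and for $X\subseteq[N]$ write $\Gamma(X)=\{\Gamma(x,y):x\in X,y\in[D]\}$. The graph expands on $X$ if $|\Gamma(X)|\ge\frac23D|X|$, that is, the neighborhoods overlap little.

**Example.** Let left vertices be polynomials $f$ of degree less than $\nu$ over $\mathbb F_q$, let $D=q$, and let $\Gamma(f,y)=(y,f(y))$, so the neighborhood of $f$ is its graph. For $q=5$, $\nu=2$, $f=0$, $g=Y$, the two neighborhoods share only $(0,0)$, so $|\Gamma(\{f,g\})|=9$ out of a possible $10$. In general two neighborhoods share at most $\nu-1$ points. Subtracting all pairwise intersections gives only $|\Gamma(X)|\ge Kq-\binom K2(\nu-1)$ for $|X|=K$, which falls below $\frac23Kq$ once $(K-1)(\nu-1)>\frac23q$. For sets $X$ much larger than the degree $q$ this count is useless.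

The next construction adds further coordinates to the graph of $f$ and reaches sets of size about $q^c$. It is due to Guruswami, Umans and Vadhan (J. ACM 56(4), 2009).

**Lemma 5.** Fix integers $c\ge1$, $e'\ge2$. There is a constant $C$ such that for all integers $\kappa\ge2$ and $1\le N\le\kappa^{e'}$ one can construct in time $\mathrm{poly}(\kappa)$ integers $12\le D\le C\kappa^{1/c}$ and $M_*\le C\kappa^{1+1/c}$, and a map $\Gamma:[N]\times[D]\to[M_*]$ with a circuit of size $O((\log\kappa)^{O(1)})$, such that $|\Gamma(X)|\ge\frac23D|X|$ for all $X\subseteq[N]$ with $|X|\le\kappa$.

*Proof.* **Step 1: the construction.** Let $h=\lceil\kappa^{1/c}\rceil\ge2$, so $h^c\ge\kappa$. Let $\nu=ce'\ge2$, and let $q$ be a prime with $3\nu ch\le q\le6\nu ch$. Then $q\ge12$, and $q=O(\kappa^{1/c})$ as $h\le2\kappa^{1/c}$. Since $q\ge h$, we have $q^\nu\ge h^{ce'}\ge\kappa^{e'}\ge N$. By brute force, in time $q^{O(\nu)}=\mathrm{poly}(\kappa)$, find an irreducible $E\in\mathbb F_q[Y]$ of degree $\nu$. Identify $[N]$ with distinct polynomials $f\in\mathbb F_q[Y]$ of degree less than $\nu$ (base-$q$ digits), let $D=q$, identify $[D]$ with $\mathbb F_q$, and put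
$$\Gamma(f,y)=(y,f_0(y),\dots,f_{c-1}(y))\in\mathbb F_q^{c+1},\qquad f_i=f^{h^i}\bmod E.$$
So $M_*=q^{c+1}=O(\kappa^{1+1/c})$. The $f_i$ are computed by repeated squaring modulo $E$, which gives the circuit.

**Step 2: a polynomial that vanishes on a small neighborhood.** Let
$$A=q-(\nu-1)(h-1)c\ \ge\ q-\nu ch\ \ge\ \tfrac23q.$$
We show $|\Gamma(X)|\ge A|X|$ for $|X|\le\kappa$. The case $X=\emptyset$ is trivial. Suppose $1\le|X|=K\le\kappa\le h^c$ but $T:=\Gamma(X)$ has $|T|\le AK-1$. For $0\le i<K$ let $i_0,\dots,i_{c-1}$ be the base-$h$ digits of $i$; there are enough digits because $K\le h^c$. Consider the polynomials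
$$Q(Y,Y_0,\dots,Y_{c-1})=\sum_{i<K}Q_i(Y)\prod_{u<c}Y_u^{i_u},\qquad\deg Q_i\le A-1.$$
They have $AK$ free coefficients, and vanishing on $T$ imposes $|T|<AK$ homogeneous linear conditions. So some nonzero such $Q$ vanishes on $T$. Choose one of minimal degree in $Y$.

**Step 3: not all $Q_i$ are divisible by $E$.** As $E$ is irreducible of degree $\nu\ge2$, it has no root in $\mathbb F_q$. If $E$ divided all $Q_i$, then $Q/E$ would be nonzero, would still vanish on $T$ (the first coordinate of each point is some $y\in\mathbb F_q$, and $E(y)\ne0$), and would have smaller degree in $Y$. This contradicts the choice of $Q$.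

**Step 4: substituting $f\in X$ gives zero.** The polynomial $Q(Y,f_0(Y),\dots,f_{c-1}(Y))$ has degree at most $A-1+(\nu-1)(h-1)c=q-1$, since each of the $c$ factors $f_u$ has degree at most $\nu-1$ and exponent at most $h-1$. For every $y\in\mathbb F_q$ its value is $Q(\Gamma(f,y))=0$. A polynomial of degree at most $q-1$ with $q$ roots is zero.

**Step 5: too many roots.** Reduce this identity modulo $E$. Since $f_u\equiv f^{h^u}$ and $\prod_u(Z^{h^u})^{i_u}=Z^i$, the element $f$ of the field $\mathbb F_q[Y]/(E)$ is a root of
$$\sum_{i<K}(Q_i\bmod E)\,Z^i.$$
By Step 3 this polynomial is nonzero, and its degree is at most $K-1$. But the $K$ elements $f\in X$ are distinct in the field, because their degrees are below $\nu$, and all are roots. This is a contradiction. So $|\Gamma(X)|\ge AK\ge\frac23DK$. $\square$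

## 9. A two-phase filter and the proof of Theorem A

Fix an integer $c\ge2/\delta$, and recall $n=k^e$, $k\ge2$, $e\ge d\ge3$.

Expansion helps against false positives in the following way. If $R=\Gamma(S)$ with $|S|\le k$, then $|R|\le Dk$. A set of $2k$ left vertices has at least $\frac43Dk$ neighbors, so fewer than $2k$ left vertices can have all their neighbors in $R$. This bounds the number of vertices that pass by $2k-1$, without any guess. Two problems remain. The circuit must *find* these survivors without testing all $n$ vertices, and the survivors outside $S$ must be *eliminated*.

The finding is done by a search on binary prefixes. If the expander has all binary strings as left vertices, the same bound holds on each level of the binary tree, and the search never has $2k$ live nodes on a level.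

The elimination uses the guess $j$. Represent vertices by distinct polynomials $f_v$ of degree less than $e$. For $v\notin S$, the set $H_v$ of points at which $f_v$ agrees with some $f_s$, $s\in S$, has at most $k(e-1)$ elements. A first attempt is to let $j$ be a single evaluation point, with one row per field element. Then at most about $2k\cdot k(e-1)$ points are bad for some survivor, so this count needs about $2ek^2$ points, hence a field of that size and about $k^2$ rows. That is too many for $d=3$. Instead, $j$ will choose $t$ points from a pool of only $O(k^{1+1/c})$ points, by an expander: a survivor fools $j$ only if *all* $t$ points lie in the small set $H_v$, and expansion says that this happens for few $j$. Without the first phase, the same count would have to deal with up to $n$ survivors.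

**Phase 1: the rows.** Let $\lambda=\lceil\log n\rceil$ and identify $v\in[n]$ with the $\lambda$-bit representation of $v-1$. Let $v|_\ell$ denote its prefix of length $\ell$. The number of nonempty binary strings of length at most $\lambda$ is less than $2^{\lambda+1}\le4n\le(2k)^e$. Let $\Gamma_1$ be the map of Lemma 5 with these strings as left side, $\kappa=2k$, $e'=e$. It has degree $D=O(k^{1/c})$ and right side $[M_1]$ with $M_1=O(k^{1+1/c})$. Rows of phase 1 are the pairs $(\ell,\rho)\in[\lambda]\times[M_1]$, and
$$L^{(1)}(v)=\{(\ell,\Gamma_1(v|_\ell,y)):\ell\in[\lambda],\,y\in[D]\}.$$

**Phase 2: the rows.** Let $\kappa_2=ek$ and $m=2k\kappa_2=2ek^2\le\kappa_2^2$. Let $\Gamma_2:[m]\times[t]\to[M_2]$ be given by Lemma 5 with $\kappa=\kappa_2$, $e'=2$. So $12\le t=O(k^{1/c})$ and $M_2=O(k^{1+1/c})$. Moreover $M_2\ge\kappa_2$, because any $\kappa_2\le m$ left vertices have at least $\frac23t\kappa_2\ge8\kappa_2$ neighbors. Let $p$ be a prime with $M_2\le p\le2M_2$. Since $p\ge k$, we have $p^e\ge n$, so we can assign to the $v\in[n]$ pairwise distinct polynomials $f_v\in\mathbb F_p[Y]$ of degree at most $e-1$ (base-$p$ digits). Identify $[M_2]$ with distinct elements of $\mathbb F_p$. Rows of phase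 2 are the pairs $(\tau,b)\in[t]\times\mathbb F_p$, and
$$L_j^{(2)}(v)=\{(\tau,f_v(\Gamma_2(j,\tau))):\tau\in[t]\},\qquad L_j(v)=L^{(1)}(v)\sqcup L_j^{(2)}(v).$$
The number of rows is $M=\lambda M_1+tp=O(k^{1+2/c})$.

**The circuit.** The input is $j$ and $s_1,\dots,s_k$; let $S=\{s_1,\dots,s_k\}$. If $j\notin[m]$ or some $s_i\notin[n]$, acc is set to $0$. On in-range inputs the circuit does the following.

1. It computes $R=\bigcup_{s\in S}L_j(s)$ by marking. Let $R_\ell\subseteq[M_1]$ be the level-$\ell$ part, so $R_\ell=\Gamma_1(\{s|_\ell:s\in S\})$, and let $R^{(2)}$ be the phase-2 part.
2. Let $\mathrm{LIST}_0=\{\text{empty string}\}$. For $\ell=1,\dots,\lambda$ let $\mathrm{LIST}_\ell$ be the set of strings $wb$ with $w\in\mathrm{LIST}_{\ell-1}$, $b\in\{0,1\}$, and $\Gamma_1(wb,y)\in R_\ell$ for all $y\in[D]$. Each list is stored in an array of length $2k$ with validity bits. The at most $4k$ candidates $wb$ are tested by one batch of $4kD$ lookups in $R_\ell$ and then compacted.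
3. For each $w\in\mathrm{LIST}_\lambda$ that represents an element of $[n]$, it tests by lookups in $R^{(2)}$ whether $L_j^{(2)}(w)\subseteq R^{(2)}$. It sets acc $=1$ if and only if every $w$ passing this test is in $S$, using membership.

**Claim 6.** $|\mathrm{LIST}_\ell|<2k$ for all $\ell$. Thus the arrays suffice, and $\mathrm{LIST}_\lambda\cap[n]=\{v\in[n]:L^{(1)}(v)\subseteq R\}$.

*Proof.* We have $|\mathrm{LIST}_0|=1<2k$. For $\ell\ge1$, all neighbors of all $w\in\mathrm{LIST}_\ell$ are in $R_\ell$, and $|R_\ell|\le Dk$. A set $X$ of $2k$ such strings would satisfy $|\Gamma_1(X)|\ge\frac23D\cdot2k>Dk$, a contradiction. For the second statement, by definition $v\in\mathrm{LIST}_\lambda$ if and only if, for every $\ell\in[\lambda]$, all neighbors of $v|_\ell$ lie in $R_\ell$. This is the statement $L^{(1)}(v)\subseteq R$. $\square$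

In miniature, take an expander as above for $k=2$ and strings of length at most $2$, and let $S=\{00,11\}$. On level $1$ both $0$ and $1$ survive. On level $2$ the candidates are $00,01,10,11$. The first and last survive, and since fewer than $2k=4$ strings survive, at least one of $01,10$ is eliminated. The other may still be a false positive; phase 2 has to deal with it.

**Claim 7.** (S) holds.

*Proof.* If acc $=1$ and $L_j(v)\subseteq R$, then $v\in\mathrm{LIST}_\lambda$ by Claim 6, and $v$ passes the test in item 3 of the circuit. So $v\in S$. $\square$

**Claim 8.** (C) holds.

*Proof.* Let $1\le|S|\le k$, listed as $s_1,\dots,s_k$ with repetitions. By the definition of $R$, $L_j(s)\subseteq R$ for all $s\in S$ and every $j$. It remains to find $j$ with acc $=1$.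

Let $F=(\mathrm{LIST}_\lambda\cap[n])\setminus S$. Phase 1 does not involve $j$, so $F$ does not depend on $j$, and $|F|\le2k-1$. For $v\in F$ let
$$H_v=\{i\in[M_2]:f_v(i)=f_s(i)\text{ for some }s\in S\}.$$
Since $v\notin S$, $f_v\ne f_s$ for all $s\in S$, and each $s$ contributes at most $e-1$ points. So $|H_v|\le k(e-1)<\kappa_2$.

The rows of $R^{(2)}$ with first entry $\tau$ are the pairs $(\tau,f_s(\Gamma_2(j,\tau)))$ with $s\in S$. Hence $v$ passes the test in item 3 if and only if for each $\tau\in[t]$ the value $f_v(\Gamma_2(j,\tau))$ is one of the values $f_s(\Gamma_2(j,\tau))$, $s\in S$. That means $\Gamma_2(j,\tau)\in H_v$ for all $\tau\in[t]$. If $\kappa_2$ different values of $j$ had this property, expansion would give $|H_v|\ge\frac23t\kappa_2>\kappa_2$, a contradiction. So each $v\in F$ passes for at most $\kappa_2-1$ values of $j$. In total at most $(2k-1)(\kappa_2-1)<2k\kappa_2=m$ values of $j$ are bad. For any other $j\in[m]$ only elements of $S$ pass, so acc $=1$. $\square$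

**The size of the circuit.** Single evaluations of $\Gamma_1$, $\Gamma_2$, and $f_v$ at a given point have circuits of size $(\log k)^{O(1)}$. The range check costs $\tilde O(k)$ gates. Item 1 computes and marks $k\lambda D+kt$ addresses in $M$ rows: $\tilde O(kD+kt+M)$ gates. Item 2 consists of $\lambda$ rounds of $4kD$ lookups in a table of size $M_1$, the conjunction of $D$ bits for each candidate, and compaction: $\tilde O(kD+M_1)$ gates. Item 3 consists of at most $2kt$ lookups in a table of size $tp$ and membership of $2k$ words in a list of $k$ words: $\tilde O(kt+tp)$ gates. Since $D,t=O(k^{1/c})$, $M_1,p=O(k^{1+1/c})$ and $M=O(k^{1+2/c})$, the total is $s=\tilde O(k^{1+2/c})$.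

**Conclusion.** All parts of the filter are computed deterministically in time $\mathrm{poly}(k)$. With $m=2ek^2$, Lemma 4 yields an equivalent instance with
$$O\big(k^{2/d}\cdot k^{1+2/c}\big)+\tilde O(k^{1+2/c})=O(k^{1+2/d+2/c})=O(k^{1+2/d+\delta})$$
vertices; the polylogarithmic factors in $s$ and the terms in $\log m$ are absorbed by $k^{2/d}$, and $2/c\le\delta$. Together with the preprocessing of Section 3, everything takes time polynomial in the input size. The output has size $\mathrm{poly}(k)$, and $k'=|V(H')|/2\le|V(H')|$; for the constant-size outputs of Section 2, $k'=|V(H')|=0$. This proves the first part of Theorem A. If $0<\delta<1-2/d$, the exponent $1+2/d+\delta$ is less than $2\le d-1$, so the number of vertices is $o(k^{d-1})$. $\blacksquare$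

## 10. Kernels with $k^{1-\epsilon}$ vertices and the proof of Theorem C

A hypergraph with few vertices and edges of size at most $d$ has small total size. So a strong vertex bound would contradict the theorem of Dell and van Melkebeek.

Suppose a kernelization outputs $H'$ with $N'=O(k^{1-\epsilon})$ vertices. Decreasing $\epsilon$ only weakens this, so let $0<\epsilon<1$. For $k\le1$ solve the instance directly; let $k\ge2$.

**Cleaning up the output.** If $H'$ has an empty edge or $k'<0$, output a constant-size no-instance instead. Otherwise rename the vertices to $1,\dots,N'$, remove duplicate edges, and replace $k'$ by $\min(k',N')$. This preserves equivalence: if $k'\ge N'$, then the set of all vertices is a hitting set of size $N'$, so the instance is a yes-instance before and after.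

**Counting bits.** There are at most $(N'+1)^d$ edges, since each is described by a $d$-tuple over the vertices and one blank symbol. Each edge takes $O(\log(N'+2))$ bits. So the total size is
$$O\big((N'+1)^d\log(N'+2)\big)=O\big(k^{d(1-\epsilon)}\log k\big)=O(k^{d-\epsilon}),$$
because $d\epsilon>\epsilon$. By the theorem of Dell and van Melkebeek this is impossible unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$. $\blacksquare$

The optimal exponent of the number of vertices is not determined by these arguments.
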